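\title{Factorial quotients as multiplier sequences}

\begin{abstract}
We prove a conjecture of Charalambides: for all positive integers $m,n$ the sequence $(mk)!\,(nk)!/((m+n+1)k)!$ is a multiplier sequence. More precisely, for real $m,n\ge1$ the entire function $\sum_{k}\frac{\Gamma(mk+1)\Gamma(nk+1)}{\Gamma((m+n+1)k+1)}\frac{x^k}{k!}$ belongs to the class $\mathcal{L}\text{-}\mathcal{P}^{+}$ and has infinitely many zeros, all negative and simple. We also show that $(mk)!\,(nk)!/((m+n+r)k)!$ is a multiplier sequence exactly when $r\ge1$. The proof writes the function as the even part of an entire function $\psi$ without zeros in the closed right half-plane and applies a Hermite--Biehler argument. The function $\psi$ is a perturbation of ${}_1F_1(1;\frac12;z)$, controlled through Binet's formula.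
\end{abstract}

\section{Multiplier sequences and the question}\label{sec:intro}

A real sequence $\{\gamma_k\}_{k\ge0}$ defines a linear operator $T$ on $\mathbb{R}[x]$ by $T[x^k]=\gamma_kx^k$. It is a \emph{multiplier sequence} if $T[p]$ has only real zeros whenever $p\in\mathbb{R}[x]$ has only real zeros. Since such operators compose, a termwise product of multiplier sequences is a multiplier sequence.

The definition tests $T$ on every real-rooted polynomial. For nonnegative sequences a single function decides the matter. Let $\mathcal{L}\text{-}\mathcal{P}^{+}$ be the class of real entire functions that are locally uniform limits of real polynomials with only real nonpositive zeros; equivalently, the class of functions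
\begin{equation}\label{eq:LP}
c\,x^{q}e^{\sigma x}\prod_{j}\Big(1+\frac{x}{x_j}\Big),\qquad c\in\mathbb{R},\quad q\in\mathbb{Z}_{\ge0},\quad \sigma\ge0,\quad x_j>0,\quad \sum_j\frac1{x_j}<\infty,
\end{equation}
where the product may be finite or empty. The class is invariant under $x\mapsto\lambda x$ for $\lambda>0$. We use the following known fact.

\begin{theorem}[P\'olya--Schur]\label{thm:PS}
A sequence $\{\gamma_k\}_{k\ge0}$ of nonnegative reals is a multiplier sequence if and only if $\sum_{k\ge0}\gamma_k\,x^k/k!\in\mathcal{L}\text{-}\mathcal{P}^{+}$.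
\end{theorem}

For example, $\gamma_k=k!/(2k)!$ is a multiplier sequence, because
\[
\sum_{k\ge0}\frac{x^k}{(2k)!}=\cosh\sqrt x=\prod_{j\ge1}\Big(1+\frac{4x}{(2j-1)^2\pi^2}\Big).
\]
A conjecture of Charalambides, stated in \cite{source}, concerns quotients with two factorials in the numerator: \emph{for all positive integers $m,n$,
\[
L_{m,n}=\Big\{\frac{(mk)!\,(nk)!}{((m+n+1)k)!}\Big\}_{k\ge0}
\]
is a multiplier sequence}, that is,
\[
\varphi_{m,n}(x)=\sum_{k\ge0}\frac{\Gamma(mk+1)\,\Gamma(nk+1)}{\Gamma((m+n+1)k+1)}\,\frac{x^k}{k!}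
\]
belongs to $\mathcal{L}\text{-}\mathcal{P}^{+}$. (In \cite{source} the denominator of $\varphi_{m,n}$ is printed as $\Gamma((m+k+1)k+1)$, evidently a misprint for $\Gamma((m+n+1)k+1)$, which matches $L_{m,n}$.)

To see why the denominator $((m+n+1)k)!$ is the interesting one, put $\gamma_k=(mk)!\,(nk)!/((m+n+r)k)!$ with an integer $r$. Stirling's formula $\Gamma(ak+1)\sim\sqrt{2\pi ak}\,(ak/e)^{ak}$, applied to two factorials above and two below, gives for $m+n+r>0$
\begin{equation}\label{eq:stirling}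
\frac{\gamma_k}{k!}\sim C\rho^k\,k^{-(r+1)k}\qquad(k\to\infty)
\end{equation}
with $C,\rho>0$ depending on $m,n,r$. For $r\le-1$ the generating series is not even entire. For $r=0$ the coefficients are, up to a factor $C\rho^k$, of size $\sqrt k/k!$. This lies between the coefficients $1/k!$ of $e^x$ and $k/k!$ of $xe^x$, and it suggests growth like $\sqrt x\,e^x$, which no function \eqref{eq:LP} with positive value at $0$ can have. The failure is visible by hand when $m=n=1$: then $\gamma_k=1/\binom{2k}{k}$, and $20\,T[(1+x)^3]=x^3+10x^2+30x+20$ has discriminant $90000-108000-80000+108000-10800=-800<0$, hence nonreal zeros. For $r=1$ the coefficients are of size $\sqrt k/(2k)!$, those of $\cosh\sqrt x$ with the same extra factor $\sqrt k$. One guesses that this time the factor is harmless (Section~\ref{sec:g} shows that it shifts the phase of an oscillation), but asymptotics of coefficients cannot locate all the zeros. Our results confirm the guess.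

\begin{theorem}\label{thm:main}
Let $m,n\ge1$ be real. Then $\varphi_{m,n}\in\mathcal{L}\text{-}\mathcal{P}^{+}$, and $\varphi_{m,n}$ has infinitely many zeros, all negative and simple. In particular, $L_{m,n}$ is a multiplier sequence for all positive integers $m,n$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $m,n\ge1$ and $r\ge-(m+n)$ be integers. Then $\Big\{\dfrac{(mk)!\,(nk)!}{((m+n+r)k)!}\Big\}_{k\ge0}$ is a multiplier sequence if and only if $r\ge1$.
\end{theorem}

The model is $\cosh z=\frac12(e^z+e^{-z})$: its zeros are imaginary because $|e^{-z}|<|e^z|$ for $\operatorname{Re}z>0$. Section~\ref{sec:crit} turns this remark into a criterion for the even part of an entire function $\psi$. In Section~\ref{sec:g} we apply it to $(m,n)=(1,2)$, where $\psi$ is the explicit function $g={}_1F_1(1;\frac12;\cdot)$. For general $(m,n)$ the coefficients of $\psi$ are those of $g$ times a bounded quotient of Gamma functions, and Section~\ref{sec:gamma} writes such a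 quotient as a Laplace transform, so that $\psi$ becomes $g$ plus an average of dilates of $g$. Sections~\ref{sec:small} and~\ref{sec:large} bound this average, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.

\section{Even parts of functions without zeros in a half-plane}\label{sec:crit}

We recall two textbook facts in the form needed. \emph{Phragm\'en--Lindel\"of:} if $f$ is analytic in $\operatorname{Re}z>0$, continuous in $\operatorname{Re}z\ge0$, satisfies $|f(z)|\le C(1+|z|)$ there, and $|f|\le M$ on the imaginary axis, then $|f|\le M$ in $\operatorname{Re}z\ge0$. \emph{Hadamard:} if $F$ is entire, $F(0)\ne0$, and $|F(w)|\le C\exp(C|w|^{1/2})$, then $F(w)=F(0)\prod_j(1-w/w_j)$, where the $w_j$ are the zeros of $F$ and $\sum_j1/|w_j|<\infty$.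

\begin{lemma}\label{lem:crit}
Let $\psi(z)=\sum_{k\ge0}c_kz^k$ be a real entire function, and suppose that for some $A>0$
\begin{itemize}
\item[(a)] $|\psi(z)|\le Ae^{2|z|}$ for all $z$;
\item[(b)] $|\psi(z)|\ge A^{-1}e^{\operatorname{Re}z}$ for $\operatorname{Re}z\ge0$;
\item[(c)] $|\psi(-z)|\le A(1+|z|)$ for $\operatorname{Re}z\ge0$.
\end{itemize}
Let $F(x)=\sum_{k\ge0}c_{2k}x^k$, and suppose that $F(0)>0$ and $F$ is not a polynomial. Then $F\in\mathcal{L}\text{-}\mathcal{P}^{+}$, and $F$ has infinitely many zeros, all negative and simple.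
\end{lemma}

\begin{proof}
By (b), $B(z)=\psi(-z)/\psi(z)$ is analytic in a neighborhood of the closed half-plane $\operatorname{Re}z\ge0$, and
\begin{equation}\label{eq:B}
2F(z^2)=\psi(z)+\psi(-z)=\psi(z)\big(1+B(z)\big).
\end{equation}
By (b) and (c), $|B(z)|\le A^2(1+|z|)e^{-\operatorname{Re}z}$ for $\operatorname{Re}z\ge0$. Since $\psi$ is real, $\psi(-iy)=\overline{\psi(iy)}$, so $|B(iy)|=1$ for real $y$. Phragm\'en--Lindel\"of gives $|B|\le1$ in the half-plane. Since $B(x)\to0$ as $x\to+\infty$, $B$ is not constant, and the maximum principle gives $|B|<1$ for $\operatorname{Re}z>0$. By \eqref{eq:B}, $F(z^2)\ne0$ for $\operatorname{Re}z>0$, and by evenness also for $\operatorname{Re}z<0$. So every zero of $F$ has the form $(iy)^2=-y^2$, with $y\ne0$ because $F(0)>0$. By (a), $|F(w)|\le Ae^{2|w|^{1/2}}$, and Hadamard's theorem gives $F(x)=F(0)\prod_j(1+x/x_j)$ with $x_j>0$ and $\sum_j1/x_j<\infty$. The product is infinite because $F$ is not a polynomial.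

Let $F(z_0^2)=0$ with $z_0=iy_0$. Then $B(z_0)=-1$, and $B(z)=-1+a(z-z_0)^j+O(|z-z_0|^{j+1})$ with $a\ne0$, $j\ge1$. Suppose $j\ge2$. As $\alpha$ runs over $(-\frac\pi2,\frac\pi2)$, $j\alpha$ runs over an interval of length at least $2\pi$, so $\operatorname{Re}(ae^{ij\alpha})<0$ for some such $\alpha$. Then $\operatorname{Re}B(z_0+he^{i\alpha})<-1$ for small $h>0$, contradicting $|B|<1$ in $\operatorname{Re}z>0$. Hence $B'(z_0)\ne0$, and differentiating \eqref{eq:B} at $z_0$ gives $4z_0F'(z_0^2)=\psi(z_0)B'(z_0)\ne0$. The zero is simple.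
\end{proof}

The constants in (a), (b), (c) may of course be found separately and the largest taken. Hypothesis (a) serves only to exclude an exponential factor in the product, and (c) only to allow Phragm\'en--Lindel\"of; the substance is the lower bound (b).

\begin{example}\label{ex:cosh}
Let $\psi(z)=e^z+a$ with $a$ real, so $F(x)=\cosh\sqrt x+a$. If $|a|<1$, then $|\psi(z)|\ge(1-|a|)e^{\operatorname{Re}z}$ for $\operatorname{Re}z\ge0$, and the lemma applies. If $a=2$, then (b) fails at $z=\log2+i\pi$, and so does the conclusion: $\cosh z=-2$ at $z=\log(2+\sqrt3)+i\pi$, and $z^2$ is not real. Perturbations of relative size less than $1$ are what the method tolerates, and every estimate below aims at this threshold.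
\end{example}

\section{The case $(m,n)=(1,2)$ and the function $g$}\label{sec:g}

Only the even part of $\psi$ is prescribed; the odd part is ours to choose. The natural choice is to interpolate the coefficients to half-integer indices. For $(m,n)=(1,2)$ we have $\varphi_{1,2}(x)=\sum_k\frac{(2k)!}{(4k)!}x^k=1+\frac{x}{12}+\frac{x^2}{1680}+\cdots$, and
\[
\frac{(4k)!}{(2k)!}=2^{2k}\cdot1\cdot3\cdots(4k-1)=16^k\cdot\frac12\cdot\frac32\cdots\Big(2k-\frac12\Big)=16^k\,\frac{\Gamma(2k+\frac12)}{\sqrt\pi}.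
\]
Thus $\varphi_{1,2}(16z^2)$ is the even part of
\[
g(z)=\sum_{k\ge0}g_kz^k=1+2z+\tfrac43z^2+\tfrac8{15}z^3+\cdots,\qquad g_k=\frac{\sqrt\pi}{\Gamma(k+\frac12)},
\]
which is the confluent hypergeometric function ${}_1F_1(1;\frac12;z)$. To verify (b) we need $e^{-z}g(z)$ in a form whose real part has an evident sign. Define the entire functions
\[
J(z)=2z\int_0^1e^{-zx^2}dx=z\int_0^1u^{-1/2}e^{-zu}\,du,\qquad H(z)=\frac12\int_0^1(1-e^{-zu})\,u^{-3/2}\,du .
\]

\begin{lemma}\label{lem:g}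
We have
\begin{equation}\label{eq:g1}
g(z)-1=e^zJ(z),\qquad J(z)=1-e^{-z}+H(z),\qquad g(z)=e^z\big(1+H(z)\big).
\end{equation}
For $\operatorname{Re}z\ge0$,
\begin{equation}\label{eq:g2}
\operatorname{Re}H(z)\ge0,\qquad |J(z)|\le2|z|,\qquad |g(-z)-1|\le2|z|,\qquad |g(z)|\ge e^{\operatorname{Re}z}.
\end{equation}
For $x\ge0$, $g(x)\le2e^{2x}$.
\end{lemma}

\begin{proof}
Expanding $e^{z(1-u)}$ and using the Beta integral,
\[
e^zJ(z)=z\int_0^1u^{-1/2}e^{z(1-u)}du=\sum_{k\ge1}\frac{z^k}{(k-1)!}\,\frac{\Gamma(\frac12)\Gamma(k)}{\Gamma(k+\frac12)}=g(z)-1 .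
\]
Integration by parts gives $H(z)=\big[-(1-e^{-zu})u^{-1/2}\big]_0^1+z\int_0^1u^{-1/2}e^{-zu}du=-(1-e^{-z})+J(z)$. The third identity in \eqref{eq:g1} follows from the first two.

Let $\operatorname{Re}z\ge0$. Then $|e^{-zu}|\le1$ for $u\ge0$. This gives $\operatorname{Re}H\ge0$ and $|J(z)|\le2|z|$, and also the third bound, since $g(-z)-1=e^{-z}J(-z)=-2z\int_0^1e^{-z(1-x^2)}dx$. Next, $|g(z)|=e^{\operatorname{Re}z}|1+H(z)|\ge e^{\operatorname{Re}z}$. Finally $g(x)=1+e^xJ(x)\le(1+2x)e^x\le2e^{2x}$.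
\end{proof}

Lemma~\ref{lem:g} gives (a), (b), (c) for $\psi=g$, since $|g(z)|\le g(|z|)$. So Lemma~\ref{lem:crit} proves Theorem~\ref{thm:main} for $(m,n)=(1,2)$. The next lemma describes $J$ on the imaginary axis, where the zeros live; it is needed in Section~\ref{sec:large}.

\begin{lemma}\label{lem:K}
For $y>0$, $J(iy)=\sqrt{\pi y}\,e^{i\pi/4}-e^{-iy}K(iy)$, where $|K(iy)|\le1$ and $\operatorname{Re}K(iy)\ge|K(iy)|/\sqrt2$.
\end{lemma}

\begin{proof}
For $z>0$ write $\int_0^1=\int_0^\infty-\int_1^\infty$ in the second formula for $J$ and substitute $u=1+x/z$ in the last integral: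
\[
J(z)=\sqrt{\pi z}-e^{-z}K(z),\qquad K(z)=\int_0^\infty e^{-x}\Big(1+\frac xz\Big)^{-1/2}dx .
\]
For $\operatorname{Re}z\ge0$, $z\ne0$, we have $\operatorname{Re}(1+x/z)\ge1$, so with principal branches $|(1+x/z)^{-1/2}|\le1$. Hence $K$ is analytic in $\operatorname{Re}z>0$, continuous in $\operatorname{Re}z\ge0$, $z\ne0$, and $|K|\le1$; the identity extends to this set by analytic continuation and continuity. At $z=iy$ the number $1-ix/y$ has argument in $(-\frac\pi2,0]$, so the integrand lies in the convex cone $0\le\arg\le\frac\pi4$. Then so does $K(iy)$, and $\operatorname{Re}\zeta\ge|\zeta|/\sqrt2$ on this cone.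
\end{proof}

By \eqref{eq:g1} and Lemma~\ref{lem:K}, $\varphi_{1,2}(-16y^2)=\operatorname{Re}g(iy)=\sqrt{\pi y}\cos(y+\frac\pi4)+\operatorname{Re}(1-K(iy))$, with last term at most $2$ in modulus. Compared with $\cosh(iy)=\cos y$, the factor $\sqrt k$ in the coefficients changes the amplitude and shifts the phase by $\frac\pi4$.

\section{Balanced Gamma quotients as Laplace transforms}\label{sec:gamma}

For general $(m,n)$ the coefficients of $\psi$ will be $R(k/2)g_k$ with a Gamma quotient $R$, and we must understand what multiplying coefficients by $R(k/2)$ does to a function. Multiplying them by $t^k$ replaces $f(z)$ by $f(tz)$. More generally, if $f(z)=\sum a_kz^k$ is entire and $\kappa$ is a finite signed measure on $(0,\infty)$, then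
\begin{equation}\label{eq:dilate}
\sum_{k\ge0}a_kz^k\int e^{-vk/2}\kappa(dv)=\int f(tz)\,\kappa(dv),\qquad t=t(v)=e^{-v/2}\in(0,1),
\end{equation}
by Fubini's theorem, as $\sum|a_k||z|^k<\infty$. The notation $t=e^{-v/2}$ is kept throughout. So we want $R$ as a constant times $1+\int e^{-vs}\kappa(dv)$, with a bound on the total variation $\|\kappa\|$. Binet's formula supplies this.

For $c,v>0$ put
\[
\omega_c(v)=\frac1{e^{v/c}-1},\qquad \beta_c(v)=\omega_c(v)-\frac cv+\frac12=\frac12\Big(\coth\frac v{2c}-\frac{2c}v\Big).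
\]
Then $\beta_c>0$ because $\coth x>1/x$, $\beta_c\le\frac12$ because $e^x-1\ge x$, and $\beta_c(v)=O(v)$ as $v\to0$. Binet's formula states that for $x>0$
\begin{equation}\label{eq:binet}
\log\Gamma(x+1)=\big(x+\tfrac12\big)\log x-x+\tfrac12\log2\pi+\mu(x),\qquad\mu(x)=\int_0^\infty e^{-xu}\beta_1(u)\frac{du}u .
\end{equation}
Thus $\mu$ is positive and decreasing, and the substitution $v=cu$ gives $\mu(cs)=\int_0^\infty e^{-vs}\beta_c(v)\frac{dv}v$.

\begin{lemma}\label{lem:R}
Let $c_1,\dots,c_p,d_1,\dots,d_p>0$ with $\sum c_i=\sum d_i$. Put $E=\sum_i\omega_{d_i}-\sum_i\omega_{c_i}$,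
\[
R(s)=\prod_{i}\frac{\Gamma(c_is+1)}{c_i^{\,c_is}}\Big/\prod_i\frac{\Gamma(d_is+1)}{d_i^{\,d_is}},\qquad R_\infty=\Big(\frac{c_1\cdots c_p}{d_1\cdots d_p}\Big)^{1/2},
\]
and $I_\tau=\int_0^\infty e^{-\tau v}|E(v)|\frac{dv}v$ for $\tau\ge0$.
\begin{itemize}
\item[(i)] $I_0<\infty$, and $R(s)=R_\infty\exp\big(-\int_0^\infty e^{-vs}E(v)\frac{dv}v\big)$ for $s\ge0$. In particular $0<R\le R_\infty e^{I_0}$.
\item[(ii)] If $E\ge0$, then $I_0=\log R_\infty$ and $I_\tau=\sum_i\mu(d_i\tau)-\sum_i\mu(c_i\tau)$ for $\tau>0$.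
\item[(iii)] For each $\tau\ge0$ there is a signed measure $\kappa$ on $(0,\infty)$ with $\|\kappa\|\le e^{I_\tau}-1$ and $R(s)=R_\infty\big(1+\int e^{-v(s-\tau)}\kappa(dv)\big)$ for $s\ge\tau$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Because the sums agree and there are $p$ terms on each side, the terms $c/v$ and $\frac12$ cancel, and $E=\sum\beta_{d_i}-\sum\beta_{c_i}=O(v)$ at $0$. At infinity each $\omega_c$ decays exponentially. So $I_0<\infty$. For $s>0$, \eqref{eq:binet} gives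
\[
\log\frac{\Gamma(cs+1)}{c^{cs}}=c\,(s\log s-s)+\tfrac12\log(2\pi s)+\tfrac12\log c+\mu(cs).
\]
In $\log R(s)$ the first terms cancel because $\sum c_i=\sum d_i$, and the second because there are $p$ of each. What remains is
\[
\log R(s)=\log R_\infty+\sum\mu(c_is)-\sum\mu(d_is)=\log R_\infty-\int_0^\infty e^{-vs}E(v)\frac{dv}v .
\]
The case $s=0$ follows by continuity of $R$ and dominated convergence.

(ii) Take $s=0$, where $R(0)=1$, and $s=\tau$ in the last display.

(iii) Let $\eta(dv)=e^{-\tau v}E(v)\frac{dv}v$, so $\|\eta\|=I_\tau$ and $R(s)=R_\infty\exp\big(-\int e^{-v(s-\tau)}\eta(dv)\big)$. Put $\kappa=\sum_{j\ge1}(-1)^j\eta^{*j}/j!$. Since $\|\eta^{*j}\|\le I_\tau^{\,j}$, the series converges and $\|\kappa\|\le e^{I_\tau}-1$. The Laplace transform of $\eta^{*j}$ at $s-\tau\ge0$ is the $j$th power of that of $\eta$, and summing the exponential series gives the formula.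
\end{proof}

Part (ii) evaluates the mass exactly once the sign of $E$ is known, and the sign comes from convexity. For $a,b\in\mathbb{R}^p$ with equal sums, $a$ \emph{majorizes} $b$ if for each $j$ the sum of the $j$ largest entries of $a$ is at least that of $b$. For $p=2$ this means $\max a\ge\max b$, equivalently $\min a\le\min b$; for $p=3$ it means both inequalities, the sum of the two largest entries being the total minus the minimum. Karamata's inequality says that then $\sum f(a_i)\ge\sum f(b_i)$ for every $f$ convex on an interval containing all entries.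

\begin{lemma}\label{lem:convex}
For fixed $v>0$, $c\mapsto\omega_c(v)$ is convex on $(0,\infty)$. Hence $E\ge0$ in Lemma~\ref{lem:R} whenever $(d_i)$ majorizes $(c_i)$.
\end{lemma}

\begin{proof}
With $x=v/c$ we have $\frac{dx}{dc}=-\frac{x^2}v$ and $\frac d{dx}\frac1{e^x-1}=-\frac1{4\sinh^2(x/2)}$, so $\frac{\partial}{\partial c}\omega_c(v)=\frac1v\big(\frac{x/2}{\sinh(x/2)}\big)^2$. This decreases in $x$, hence increases in $c$.
\end{proof}

The whole mechanism already works for quotients with one factor in the numerator. There $\Gamma(\ell k+1)/(\Gamma((\ell+1)k+1)\,k!)$ has the size of $1/(2k)!$ up to $C\rho^k$, so the reference function is $e^z$. The result is used in Section~\ref{sec:sharp}; the case $\ell=1$ is $\cosh\sqrt x$.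

\begin{proposition}\label{prop:one}
For every real $\ell\ge1$, $\{\Gamma(\ell k+1)/\Gamma((\ell+1)k+1)\}_{k\ge0}$ is a multiplier sequence.
\end{proposition}

\begin{proof}
Take $c=(\ell,2)$ and $d=(\ell+1,1)$ in Lemma~\ref{lem:R}. Then
\[
\frac{R(k)}{(2k)!}=\lambda_1^k\,\frac{\Gamma(\ell k+1)}{\Gamma((\ell+1)k+1)\,k!},\qquad\lambda_1=\frac{(\ell+1)^{\ell+1}}{4\,\ell^\ell}.
\]
Since $\min(\ell,2)\ge1$, $d$ majorizes $c$. So $E\ge0$, $I_0=\frac12\log\frac{2\ell}{\ell+1}\le\frac12\log2$, and part (iii) with $\tau=0$ gives $\|\kappa\|\le\sqrt2-1$. By \eqref{eq:dilate},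
\[
\psi(z):=\sum_{k\ge0}R(k/2)\frac{z^k}{k!}=R_\infty\Big[e^z+\int e^{tz}\kappa(dv)\Big].
\]
For $\operatorname{Re}z\ge0$ we have $|e^{tz}|\le|e^z|$ and $|e^{-tz}|\le1$, so $|\psi(z)|\ge(2-\sqrt2)R_\infty e^{\operatorname{Re}z}$ and $|\psi(-z)|\le\sqrt2R_\infty$. Also $|\psi(z)|\le\sqrt2R_\infty e^{|z|}$ for all $z$. The series $F(x)=\sum R(k)x^k/(2k)!$ has positive coefficients, so Lemma~\ref{lem:crit} gives $F\in\mathcal{L}\text{-}\mathcal{P}^{+}$. Rescale $x$ by $\lambda_1$ and apply Theorem~\ref{thm:PS}.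
\end{proof}

\section{The function $\psi$ and the case $R_\infty<2$}\label{sec:small}

Fix real $m,n\ge1$ and put $N=m+n+1$. We look for a balanced quotient that equals $1$ when $(m,n)=(1,2)$. The duplication formula $\Gamma(2s+\frac12)\Gamma(2s+1)=2^{-4s}\sqrt\pi\,\Gamma(4s+1)$ expresses $g_{2k}$ through $\Gamma(2k+1)/\Gamma(4k+1)$, and this leads to
\[
c=(m,n,4),\qquad d=(N,2,1),
\]
both of sum $N+3$. From now on $R$, $R_\infty$, $I_\tau$ refer to this choice, and we write $D$ for $E$: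
\[
D=\omega_N+\omega_2+\omega_1-\omega_m-\omega_n-\omega_4,\qquad R_\infty=\sqrt{2mn/N}.
\]
Since $\Gamma(4k+1)/\Gamma(2k+1)=2^{4k}/g_{2k}$,
\[
R(k)\,g_{2k}=\frac{\Gamma(mk+1)\Gamma(nk+1)}{\Gamma(Nk+1)\,k!}\cdot2^{4k}\cdot\frac{N^{Nk}\,2^{2k}}{m^{mk}n^{nk}\,4^{4k}}=\frac{\Gamma(mk+1)\Gamma(nk+1)}{\Gamma(Nk+1)\,k!}\,\lambda^k
\]
with $\lambda=N^N/(4m^mn^n)$. Therefore the even part of
\[
\psi(z)=\sum_{k\ge0}R(k/2)\,g_kz^k
\]
is $\varphi_{m,n}(\lambda z^2)$, so $F(x)=\varphi_{m,n}(\lambda x)$ has $F(0)=1$ and is not a polynomial. Hypothesis (a) of Lemma~\ref{lem:crit} holds because $R$ is bounded and $g(|z|)\le2e^{2|z|}$. \emph{Theorem~\ref{thm:main} is thus reduced to \textup{(b)} and \textup{(c)} for this $\psi$.} For $(m,n)=(1,2)$, $c$ is a permutation of $d$, so $R\equiv1$, $\psi=g$, $\lambda=16$.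

\begin{lemma}\label{lem:D}
If $m+n\ge3$, then $D\ge0$ and $I_0=\log R_\infty$. If $m+n<3$, then $R_\infty<2$ and $I_0\le\frac12\log2$.
\end{lemma}

\begin{proof}
Let $m+n\ge3$. Then $N\ge4$, so $\max(m,n,4)\le N=\max d$, and $\min(m,n,4)\ge1=\min d$. Thus $d$ majorizes $c$, and Lemmas~\ref{lem:convex} and~\ref{lem:R}(ii) apply.

Let $\ell=m+n\in[2,3)$. Then $mn\le\ell^2/4<\frac94$ and $N\ge3$, so $R_\infty^2<\frac32$. Now $4>N$ and $d$ does not majorize $c$, so we split $D=U-V$ with
\[
U=\omega_{\ell-1}+\omega_1-\omega_m-\omega_n,\qquad V=\omega_4+\omega_{\ell-1}-\omega_{\ell+1}-\omega_2 .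
\]
The pair $(\ell-1,1)$ majorizes $(m,n)$: the sums are $\ell$, and $\min(\ell-1,1)=1\le\min(m,n)$. The pair $(4,\ell-1)$ majorizes $(\ell+1,2)$: the sums are $\ell+3$, and $4\ge\max(\ell+1,2)$. So $U,V\ge0$, and Lemma~\ref{lem:R}(ii), applied to each pair, gives
\[
I_0\le\int_0^\infty(U+V)\frac{dv}v=\frac12\log\frac{mn}{\ell-1}+\frac12\log\frac{2(\ell+1)}{4(\ell-1)}\le\frac12\log\Big[\Big(\frac\ell{\ell-1}\Big)^2\frac{\ell+1}8\Big]\le\frac12\log2,
\]
using $mn\le\ell^2/4$, $\ell/(\ell-1)\le2$ and $\ell+1\le4$.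
\end{proof}

The hypothesis $m,n\ge1$ is used here, in the majorizations: if $\min(m,n)<1$, the smallest entry of $d$ exceeds that of $c$, and the sign of $D$ is no longer given by Karamata's inequality.

To repeat the proof of Proposition~\ref{prop:one} with $g$ in place of $e^z$ we need the analog of $|e^{tz}|\le|e^z|$. It follows from the differential equation of $g$.

\begin{lemma}\label{lem:mono}
For $\operatorname{Re}z\ge0$ and $0<t\le1$, $|g(tz)|\le|g(z)|$.
\end{lemma}

\begin{proof}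
From $(k-\frac12)g_k=g_{k-1}$ for $k\ge1$ and $g_0=1$ we get $wg'(w)-\frac12g(w)=-\frac12+wg(w)$. For $\operatorname{Re}w\ge0$ we have $|g(w)|\ge1$ by \eqref{eq:g2}, so
\[
\operatorname{Re}\frac{wg'(w)}{g(w)}=\operatorname{Re}w+\frac12-\frac12\operatorname{Re}\frac1{g(w)}\ge0 .
\]
Since $\frac d{dt}\log|g(tz)|=\frac1t\operatorname{Re}\frac{wg'(w)}{g(w)}$ at $w=tz$, the function $t\mapsto|g(tz)|$ is nondecreasing.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} when $R_\infty<2$]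
By Lemma~\ref{lem:D}, $I_0<\log2$ both for $m+n\ge3$ and for $m+n<3$. Lemma~\ref{lem:R}(iii) with $\tau=0$ and \eqref{eq:dilate} give
\[
\psi(z)=R_\infty\Big[g(z)+\int g(tz)\,\kappa(dv)\Big],\qquad\|\kappa\|\le e^{I_0}-1<1 .
\]
For $\operatorname{Re}z\ge0$, Lemma~\ref{lem:mono} and \eqref{eq:g2} give $|\psi(z)|\ge R_\infty(2-e^{I_0})|g(z)|\ge R_\infty(2-e^{I_0})e^{\operatorname{Re}z}$, and \eqref{eq:g2} gives $|\psi(-z)|\le R_\infty e^{I_0}(1+2|z|)$. So (b) and (c) hold.
\end{proof}

The condition $R_\infty<2$ means $mn<2N$, that is, $(m-2)(n-2)<6$. It holds, for instance, whenever $\min(m,n)\le2$.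

\section{The case $R_\infty\ge2$}\label{sec:large}

Now let $R_\infty\ge2$ and put $\varepsilon=1/R_\infty\in(0,\frac12]$. By Lemma~\ref{lem:D}, $m+n\ge3$ and $D\ge0$. The previous argument breaks down: $I_0=\log R_\infty$ is unbounded, and this is forced, since $1+\int\kappa(dv)=R(0)/R_\infty=\varepsilon$ makes $\|\kappa\|\ge1-\varepsilon$ approach the threshold of Example~\ref{ex:cosh}. The obstruction is the single index $k=0$. We therefore treat the constant term exactly and represent $R(k/2)$ only for $k\ge1$, which permits a shift $\tau>0$ in Lemma~\ref{lem:R}(iii).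

\subsection*{The shifted representation}
Take $\tau=\frac14$ (Remark~\ref{rem:shift} explains this value). For $k\ge1$, $e^{-v(k/2-1/4)}=t^{k-1/2}$, so
\begin{equation}\label{eq:shift}
R(k/2)=R_\infty\Big(1+\int t^{k-1/2}\kappa(dv)\Big)\quad(k\ge1),\qquad\|\kappa\|\le e^{I_{1/4}}-1 .
\end{equation}
By Lemma~\ref{lem:R}(ii), and because $\mu(\frac N4)\le\mu(\frac m4)$ and $\mu(\frac n4)>0$,
\[
I_{1/4}=\mu(\tfrac N4)+\mu(\tfrac12)+\mu(\tfrac14)-\mu(\tfrac m4)-\mu(\tfrac n4)-\mu(1)\le\mu(\tfrac14)+\mu(\tfrac12)-\mu(1),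
\]
a bound independent of $m,n$. From \eqref{eq:binet} with $\Gamma(2)=1$, $\Gamma(\frac32)=\frac12\sqrt\pi$, $\Gamma(\frac54)=\frac14\Gamma(\frac14)$,
\[
\mu(1)=1-\tfrac12\log2\pi,\qquad\mu(\tfrac12)=\tfrac12-\tfrac12\log2,\qquad\mu(\tfrac14)=\log\Gamma(\tfrac14)-\tfrac12\log2+\tfrac14-\tfrac12\log2\pi .
\]
Hence $I_{1/4}\le\log\Gamma(\frac14)-\log2-\frac14$ and
\begin{equation}\label{eq:kappa}
\|\kappa\|\le\tfrac12\Gamma(\tfrac14)e^{-1/4}-1\le\tfrac12(3.6257)(0.77881)-1<0.412 .
\end{equation}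
Since $R(0)g_0=1=\varepsilon R_\infty$, \eqref{eq:shift} and Fubini's theorem (note $t^{k-1/2}\le1$ for $k\ge1$) give
\begin{equation}\label{eq:psiB}
\frac{\psi(z)}{R_\infty}=\varepsilon+\big(g(z)-1\big)+\int t^{-1/2}\big(g(tz)-1\big)\,\kappa(dv).
\end{equation}
Hypothesis (c) follows at once from \eqref{eq:g2}: for $\operatorname{Re}z\ge0$, $t^{-1/2}|g(-tz)-1|\le2\sqrt t\,|z|\le2|z|$, so $|\psi(-z)|\le R_\infty(\varepsilon+2|z|+2\|\kappa\||z|)$.

\subsection*{Main term and error term}
For (b), multiply \eqref{eq:psiB} by $e^{-z}$ and use $g-1=e^zJ$: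
\[
\frac{e^{-z}\psi(z)}{R_\infty}=P(z)+Q(z),\qquad P(z)=\varepsilon e^{-z}+J(z),\qquad Q(z)=\int t^{-1/2}e^{-(1-t)z}J(tz)\,\kappa(dv).
\]
Both $P$ and $Q=e^{-z}\psi/R_\infty-P$ are entire. For $\operatorname{Re}z\ge0$, \eqref{eq:g1} and \eqref{eq:g2} give
\begin{equation}\label{eq:PQ}
\operatorname{Re}P(z)=1-(1-\varepsilon)\operatorname{Re}e^{-z}+\operatorname{Re}H(z)\ge\varepsilon,\qquad|Q(z)|\le2\|\kappa\||z| .
\end{equation}
The integrand of $Q$ is no longer a dilate of the main term, so Lemma~\ref{lem:mono} has no counterpart. But \eqref{eq:PQ} shows that $X=Q/P$ is analytic near $\operatorname{Re}z\ge0$ and $O(|z|)$ there. It is therefore enough to compare $Q$ with $P$ on the imaginary axis, where Lemma~\ref{lem:K} is available.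

\begin{lemma}\label{lem:X}
$|X(iy)|\le0.99$ for all real $y$.
\end{lemma}

\begin{proof}
We have $X(0)=0$ because $J(0)=0$, and $X(-iy)=\overline{X(iy)}$, so let $y>0$. Since $|e^{-(1-t)iy}|=1$, \eqref{eq:kappa} gives
\begin{equation}\label{eq:Qaxis}
|Q(iy)|\le0.412\,\sup_{0<t<1}t^{-1/2}|J(ity)| .
\end{equation}

\emph{The range $y\ge2$.} Here both terms have size $\sqrt y$. By Lemma~\ref{lem:K}, $P(iy)=\sqrt{\pi y}\,e^{i\pi/4}-e^{-iy}(K-\varepsilon)$ with $K=K(iy)$. With $\rho=|K|\in[0,1]$,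
\[
|K-\varepsilon|^2=\rho^2-2\varepsilon\operatorname{Re}K+\varepsilon^2\le\rho^2-\sqrt2\,\varepsilon\rho+\varepsilon^2 .
\]
The right side is convex in $\rho$, hence at most $\max\big(\varepsilon^2,\,1-\varepsilon(\sqrt2-\varepsilon)\big)\le1$. So $|P(iy)|\ge\sqrt{\pi y}-1$. For $w>0$ we have $|J(iw)|\le2w$ by \eqref{eq:g2} and $|J(iw)|\le\sqrt{\pi w}+1$ by Lemma~\ref{lem:K}. With $w=ty$,
\[
t^{-1/2}|J(ity)|=\sqrt y\;w^{-1/2}|J(iw)|\le\sqrt y\,\min\Big(2\sqrt w,\ \sqrt\pi+\frac1{\sqrt w}\Big).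
\]
The first entry increases in $w$ and the second decreases, so the minimum is largest where they agree, at $2w-\sqrt{\pi w}-1=0$. There $2\sqrt w=\frac12(\sqrt\pi+\sqrt{\pi+8})<\frac12(1.7725+3.338)<2.556$. By \eqref{eq:Qaxis},
\[
|X(iy)|\le\frac{0.412\cdot2.556\,\sqrt y}{\sqrt{\pi y}-1}\le\frac{1.0531}{\sqrt\pi-1/\sqrt y}\le\frac{1.0531}{\sqrt\pi-1/\sqrt2}<\frac{1.0531}{1.065}<0.99 .
\]

\emph{The range $0<y\le2$.} The bound $\sqrt{\pi y}-1$ is too weak for small $y$, and so is $\operatorname{Re}P\ge\varepsilon$, since $\varepsilon$ may be arbitrarily small. We use the imaginary part, which is of order $y$ like $Q$. First, $t^{-1/2}|J(ity)|\le2\sqrt t\,y\le2y$, so $|Q(iy)|\le0.824\,y$. Next, from $J(iy)=2iy\int_0^1e^{-iyx^2}dx$ and $\sin y=y\int_0^1\cos(yx)\,dx$,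
\[
\operatorname{Im}P(iy)=y\Big[2\int_0^1\cos(yx^2)\,dx-\varepsilon\int_0^1\cos(yx)\,dx\Big].
\]
For $0\le x\le1$ we have $0\le yx^2\le yx\le\pi$, so $\cos(yx)\le\cos(yx^2)$. Also $\int_0^1\cos(yx^2)\,dx\ge\int_0^1(1-\frac12y^2x^4)\,dx=1-\frac{y^2}{10}\ge0.6$. With $\varepsilon\le\frac12$,
\[
\operatorname{Im}P(iy)\ge(2-\varepsilon)\,y\int_0^1\cos(yx^2)\,dx\ge1.5\cdot0.6\,y=0.9\,y,
\]
and $|X(iy)|\le0.824/0.9<0.99$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} when $R_\infty\ge2$]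
By Lemma~\ref{lem:X} and Phragm\'en--Lindel\"of, $|X|\le0.99$ in $\operatorname{Re}z\ge0$. Then \eqref{eq:PQ} gives
\[
|\psi(z)|=R_\infty e^{\operatorname{Re}z}\,|P(z)|\,|1+X(z)|\ge0.01\,\varepsilon R_\infty e^{\operatorname{Re}z}=0.01\,e^{\operatorname{Re}z},
\]
which is (b); (c) was shown after \eqref{eq:psiB}.
\end{proof}

In both cases Lemma~\ref{lem:crit} applies to $F(x)=\varphi_{m,n}(\lambda x)$, and rescaling by $\lambda>0$ gives the assertions about $\varphi_{m,n}$. The assertion about $L_{m,n}$ follows from Theorem~\ref{thm:PS}. This completes the proof of Theorem~\ref{thm:main} and of the conjecture.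

\begin{remark}\label{rem:shift}
A larger shift $\tau$ decreases $I_\tau$ but replaces $t^{-1/2}$ by $t^{-2\tau}$ in \eqref{eq:Qaxis}. For $y>1$ and $t=1/y$ we get $t^{-2\tau}|J(ity)|=y^{2\tau}|J(i)|$, where $\operatorname{Im}J(i)=2\int_0^1\cos(x^2)\,dx>0$, while $|P(iy)|\le\sqrt{\pi y}+1$. So the supremum bound \eqref{eq:Qaxis} controls $Q/P$ for large $y$ only if $\tau\le\frac14$, and we took the largest such shift.
\end{remark}

\section{The range of the denominator}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]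
Let $\gamma_k=(mk)!\,(nk)!/((m+n+r)k)!$.

\emph{The case $r\ge1$.} The product telescopes:
\[
\gamma_k=\frac{(mk)!\,(nk)!}{((m+n+1)k)!}\prod_{i=1}^{r-1}\frac{((m+n+i)k)!}{((m+n+i+1)k)!}.
\]
The first factor is a multiplier sequence by Theorem~\ref{thm:main}, and each of the others by Proposition~\ref{prop:one} with $\ell=m+n+i$. Hence so is their termwise product.

\emph{The case $r\le-1$.} If $m+n+r>0$, then \eqref{eq:stirling} and $-(r+1)\ge0$ give $(\gamma_k/k!)^{1/k}\ge\rho/2$ for large $k$. If $m+n+r=0$, then $\gamma_k/k!=(mk)!\,(nk)!/k!\ge1$. In both cases $\sum\gamma_kx^k/k!$ has finite (possibly zero) radius of convergence, so it is not entire, and Theorem~\ref{thm:PS} shows that $\{\gamma_k\}$ is not a multiplier sequence.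

\emph{The case $r=0$.} We make the growth $\sqrt x\,e^x$ precise. Put $\lambda_0=(m+n)^{m+n}/(m^mn^n)$ and $p_k=\lambda_0^k\gamma_k$. Then $p_0=1$, and Stirling's formula gives $p_k\sim C\sqrt k$ with $C=\sqrt{2\pi mn/(m+n)}$. Let $\Phi(x)=\sum p_kx^k/k!$. For $x>0$ let $\xi$ be a Poisson variable with parameter $x$: $\Pr(\xi=k)=e^{-x}x^k/k!$, with mean and variance $x$. Then $e^{-x}\Phi(x)=\mathbb{E}\,p_\xi$. Jensen's inequality gives $\mathbb{E}\sqrt\xi\le\sqrt x$. Chebyshev's inequality gives $\Pr(\xi\le(1-\delta)x)\le1/(\delta^2x)$ for $0<\delta<1$, so $\mathbb{E}\sqrt\xi\ge\sqrt{(1-\delta)x}\,\big(1-\frac1{\delta^2x}\big)$. Hence $\mathbb{E}\sqrt\xi\sim\sqrt x$ as $x\to\infty$. For each $\delta>0$ there is $M$ with $|p_k-C\sqrt k|\le\delta\sqrt k+M$ for all $k$, so $|\mathbb{E}\,p_\xi-C\,\mathbb{E}\sqrt\xi|\le\delta\sqrt x+M$. Therefore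
\begin{equation}\label{eq:Phi}
e^{-x}\Phi(x)\sim C\sqrt x\qquad(x\to+\infty).
\end{equation}
Suppose $\{\gamma_k\}$ is a multiplier sequence. By Theorem~\ref{thm:PS} and rescaling, $\Phi\in\mathcal{L}\text{-}\mathcal{P}^{+}$, and $\Phi(0)=1$ forces $\Phi(x)=e^{\sigma x}\Pi(x)$ with $\Pi(x)=\prod_j(1+x/x_j)$, $x_j>0$, $\sum_j1/x_j<\infty$. Each term $x^{-1}\log(1+x/x_j)$ tends to $0$ as $x\to\infty$ and is at most $1/x_j$, so $\log\Pi(x)=o(x)$ by dominated convergence. Since $\log\Phi(x)\sim x$ by \eqref{eq:Phi}, $\sigma=1$, and then $\Pi(x)\sim C\sqrt x$. But either the product is empty and $\Pi\equiv1$, or $\Pi(x)\ge1+x/x_1$ for $x>0$. Both contradict $\Pi(x)\sim C\sqrt x$.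
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Linear Preservers and Entire Functions with Restricted Zero Loci},
\texttt{http://www.math.kth.se/\~{}chasse/dissertation.pdf}.
\end{thebibliography}
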